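\title{The order of flat outputs is not bounded in terms of the dimensions}

\begin{abstract}
A control system $\dot x=f(x,u)$ with $n$ states and $m$ inputs is flat if its trajectories are parametrized by $m$ free functions of time $y=h(x,u,\dots,u^{(r)})$ and finitely many of their derivatives. We show that the order $r$ of a flat output cannot be bounded in terms of $n$ and $m$. For all $m\ge3$, $n\ge m+12$ and $d\ge1$ we construct a real-analytic system that is flat around a generic point and all of whose flat outputs have order at least $(d-m-5)/m$. The system consists of integrals of quadratic Lagrangians. It becomes flat after a chain of $d$ invertible differential substitutions, and a variational identity forces every flat parametrization, however nonlinear, to follow such a chain.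
\end{abstract}

\section{The question and the result}\label{sec:intro}

A control system $\dot x=f(x,u)$ with state $x\in\mathbb R^n$, input $u\in\mathbb R^m$ and smooth $f$ is an underdetermined system of $n$ differential equations for $n+m$ unknown functions of time. It is called flat if its general solution can be written, without integration, in terms of $m$ free functions $y$ and finitely many of their derivatives, and if $y$ can in turn be computed from $x$, $u$ and finitely many derivatives of $u$. For the chain of integrators $\dot x_1=x_2,\dots,\dot x_n=u$ one takes $y=x_1$. The next example is closer to what follows.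

\begin{example}\label{ex:product}
Let $\dot x_1=u_1$, $\dot x_2=u_2$, $\dot x_3=u_1u_2$. The last right-hand side is linear in $\dot x_1$, so we integrate by parts and put $y_1=x_3-x_1u_2$, $y_2=x_2$. Then $\dot y_1=-x_1\dot u_2=-x_1\ddot y_2$. Where $\ddot y_2\neq0$ this gives $x_1=-\dot y_1/\ddot y_2$, $x_2=y_2$, $x_3=y_1+x_1\dot y_2$, and the inputs follow by differentiation. The output $y$ involves the input, and the formulas hold only where $\dot u_2\ne0$, a condition on a derivative of the input.
\end{example}

The example shows that flatness is a local notion on a space that records all derivatives of the input. The \emph{jet space of the system} has coordinates $\mathbf x=(x,u,u^{(1)},u^{(2)},\dots)$, and the \emph{jet space of $y\in\mathbb R^m$} has coordinates $\mathbf y=(y,y^{(1)},y^{(2)},\dots)$. Both carry the product topology. A \emph{box} is a product of open intervals in finitely many coordinates, the remaining coordinates being free; boxes form a basis of the topology. A \emph{smooth function} on an open set depends on finitely many coordinates and is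 smooth in them. Differentiation in time is represented by the \emph{total derivatives}
\[
D=\sum_i f_i(x,u)\frac{\partial}{\partial x_i}+\sum_{i,\,l\ge0}u_i^{(l+1)}\frac{\partial}{\partial u_i^{(l)}},
\qquad
D=\sum_{i,\,l\ge0}y_i^{(l+1)}\frac{\partial}{\partial y_i^{(l)}},
\]
on the jet space of the system and on that of $y$, respectively.

\begin{definition}\label{def:flat}
Let $\mathbf x_0$ be a point of the jet space of the system. A \emph{flat output of order at most $r$ around $\mathbf x_0$} is a smooth $\mathbb R^m$-valued function $h(x,u,\dots,u^{(r)})$ on an open set $\mathcal U\ni\mathbf x_0$ for which there are smooth functions $\varphi(y,\dots,y^{(r')})\in\mathbb R^n$ and $\psi(y,\dots,y^{(r')})\in\mathbb R^m$ on an open set $\mathcal V$ of $y$-jets with the following properties. Put $\mathcal H=(h,Dh,D^2h,\dots)$ and $\Psi=(\varphi,\psi,D\psi,\dots)$. Then $\mathcal H(\mathbf x_0)\in\mathcal V$, and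
\begin{enumerate}
\item[(i)] $D\varphi=f(\varphi,\psi)$ on $\mathcal V$;
\item[(ii)] $h\circ\Psi=y$ on $\mathcal V\cap\Psi^{-1}(\mathcal U)$;
\item[(iii)] $\varphi\circ\mathcal H=x$ and $\psi\circ\mathcal H=u$ on $\mathcal U\cap\mathcal H^{-1}(\mathcal V)$.
\end{enumerate}
The system is \emph{flat} if it has a flat output around a generic point, and \emph{$r$-flat} if it has one of order at most $r$.
\end{definition}

Condition (i) says that every function $y(t)$ produces a trajectory, (ii) that $y$ is recovered from this trajectory, so that the components of $y$ are differentially independent, and (iii) that every trajectory arises in this way.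

The order $r$ measures how far into the jet space one has to look in order to find a flat output. The main difficulty in checking flatness is that $r$ is a priori arbitrary, and in \cite{problem} it is called completely unknown whether $r$ admits an upper bound. Precisely:

\medskip
\noindent\emph{Is there a function $\kappa(n,m)$ such that every flat system with $n$ states and $m$ inputs is $\kappa(n,m)$-flat?}
\medskip

With such a bound, the search for a flat output would be a search for a function of a number of variables known in advance. Two simple facts point to a positive answer. For one input every flat output is a function of the state alone, so $\kappa(n,1)=0$ (Proposition~\ref{prop:m1}). And a dimension count ties the orders on the two sides together: if $h$ has order at most $r$, then the state is locally a function of $y,\dots,y^{(n+mr-1)}$ (Lemma~\ref{lem:order}). Nevertheless the answer is negative.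

\begin{theorem}\label{thm:main}
Let $m\ge3$ and $n\ge m+12$. For every integer $d\ge1$ there is a real-analytic system $\Sigma_d\colon\dot x=f_d(x,u)$, $x\in\mathbb R^n$, $u\in\mathbb R^m$, such that
\begin{enumerate}
\item[(1)] $\Sigma_d$ has a flat output around every point of an open dense subset of its jet space;
\item[(2)] if $\Sigma_d$ has a flat output of order at most $r$ around some point, then $r\ge(d-m-5)/m$.
\end{enumerate}
\end{theorem}

Given a candidate value $\kappa$, take $d>m\kappa+m+5$. Then $\Sigma_d$ is flat around generic points and is not $\kappa$-flat around any point, so the meaning given to ``generic'' in Definition~\ref{def:flat} does not matter. Hence there is no finite $\kappa(n,m)$ for any pair with $m\ge3$ and $n\ge m+12$, even within real-analytic systems. For $n=15$, $m=3$, the system $\Sigma_d$ is nowhere $r$-flat for $r<(d-8)/3$. The cases $m=2$, and $m\ge3$ with $n<m+12$, are not settled here, and no attempt is made to minimize $n$.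

\subsection*{Outline of the proof}
By the dimension count it is enough to build systems of fixed dimensions in which every parametrization $\varphi$ has large order (Section~\ref{sec:jets}). In $\Sigma_d$ three states $z_k$ integrate quadratic Lagrangians in two free functions $q_+,q_-$, with coefficients that depend on a third free function $\theta$; the integer $d$ enters only through one coefficient $\nu=2d(2d+1)$ (Section~\ref{sec:system}). As in Example~\ref{ex:product}, such a system is flat once one of the free functions occurs linearly. This is achieved by $d$ successive invertible first-order substitutions (Sections~\ref{sec:first}--\ref{sec:flat}). Conversely, in any flat parametrization the Lagrangians become total derivatives in $y$. The top-order terms of the second variation of this statement (Section~\ref{sec:var}) show that the parametrization factors through the first substitution, which lowers its order by one, then through the second, and so on, $d$ times (Section~\ref{sec:descent}).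

\section{Flat outputs on jet spaces}\label{sec:jets}

Let $G$ be a smooth function on a box $\mathcal P$ of $y$-jets. We write $\partial G/\partial y^{(l)}$ for the row of the $m$ partial derivatives with respect to $y_1^{(l)},\dots,y_m^{(l)}$. The \emph{order} $\operatorname{ord}G$ is the largest $l$ with $\partial G/\partial y^{(l)}\not\equiv0$ on $\mathcal P$, and $-\infty$ if there is none. A box is convex, so a function of order at most $K$ depends on $y,\dots,y^{(K)}$ only, and a function of order $-\infty$ is constant. From the formula for $D$,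
\begin{equation}\label{eq:comm}
\frac{\partial (DG)}{\partial y^{(l)}}=D\,\frac{\partial G}{\partial y^{(l)}}+\frac{\partial G}{\partial y^{(l-1)}},
\end{equation}
where the last term is absent for $l=0$. If $G$ has order $l\ge0$, then $\partial(DG)/\partial y^{(l+1)}=\partial G/\partial y^{(l)}\not\equiv0$. Therefore
\begin{equation}\label{eq:const}
DG=0\ \text{ on a box}\quad\Longrightarrow\quad G\ \text{ is constant.}
\end{equation}
A $1$-form is a finite sum $\sum_l c_l\,dy^{(l)}$ with smooth rows $c_l$, and $D$ acts on $1$-forms by $D(c\,dy^{(l)})=(Dc)\,dy^{(l)}+c\,dy^{(l+1)}$. Formula \eqref{eq:comm} says that $d(DG)=D(dG)$.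

\begin{lemma}\label{lem:prol}
In the situation of Definition~\ref{def:flat} put $\mathcal U'=\mathcal U\cap\mathcal H^{-1}(\mathcal V)$ and $\mathcal V'=\mathcal V\cap\Psi^{-1}(\mathcal U')$. These sets are open and nonempty, and $\mathcal H\colon\mathcal U'\to\mathcal V'$, $\Psi\colon\mathcal V'\to\mathcal U'$ are mutually inverse homeomorphisms. Composition with either map preserves smoothness and commutes with $D$. Moreover:
\begin{enumerate}
\item[(a)] no coordinate of the jet space of the system, composed with $\Psi$, is constant on a box in $\mathcal V'$;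
\item[(b)] at each point of $\mathcal V'$ the differentials $dx_i$, $du_i^{(l)}$ $(l\ge0)$ of the components of $\Psi$ form a basis of the space spanned by the $dy_i^{(l)}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Each component of $\mathcal H$ and of $\Psi$ is a smooth function, so both maps are continuous for the product topology and preserve smoothness. The chain rule gives $D(G\circ\mathcal H)=(DG)\circ\mathcal H$ by the definition of $\mathcal H$, and $D(G\circ\Psi)=(DG)\circ\Psi$ by (i). Applying $D$ repeatedly to (ii) and (iii) gives $\mathcal H\Psi=\mathrm{id}$ on $\mathcal V\cap\Psi^{-1}(\mathcal U)$ and $\Psi\mathcal H=\mathrm{id}$ on $\mathcal U'$. The set $\mathcal U'$ contains $\mathbf x_0$. For $\mathbf x\in\mathcal U'$ we have $\mathcal H\mathbf x\in\mathcal V$ and $\Psi\mathcal H\mathbf x=\mathbf x\in\mathcal U'$, so $\mathcal H(\mathcal U')\subset\mathcal V'$; and $\Psi(\mathcal V')\subset\mathcal U'$ by definition. So the maps are mutually inverse. Part (a) holds because $\Psi$ maps a box to an open set. For (b), the chain rule applied to $\mathcal H\Psi=\mathrm{id}$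 and $\Psi\mathcal H=\mathrm{id}$ shows that the Jacobian matrices of $\mathcal H$ and $\Psi$, each row of which has finitely many nonzero entries, are inverse to each other.
\end{proof}

From now on we identify $\mathcal U'$ with $\mathcal V'$ and regard $x,u,u^{(1)},\dots$ as functions of $\mathbf y$. The case of one input is settled by comparing top orders.

\begin{proposition}\label{prop:m1}
Let $m=1$ and $n\ge1$. Every flat output satisfies $\partial h/\partial u^{(l)}\equiv0$ on $\mathcal U'$ for all $l\ge0$; that is, it has the form $y=h(x)$. Hence $\kappa(n,1)=0$.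
\end{proposition}

\begin{proof}
Otherwise let $s\ge0$ be the largest index with $\partial h/\partial u^{(s)}\not\equiv0$ on $\mathcal U'$, and restrict to a box of $y$-jets on which this derivative vanishes nowhere. By Lemma~\ref{lem:prol}(a), $\varphi$ is not constant there; let $l\ge0$ be the largest index with $\partial\varphi/\partial y^{(l)}\not\equiv0$. The function $D^kh$ involves $u^{(e)}$ only for $e\le s+k$, and $\partial(D^kh)/\partial u^{(s+k)}=\partial h/\partial u^{(s)}$. Differentiating $x=\varphi\circ\mathcal H$ gives
\[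
0=\frac{\partial x}{\partial u^{(s+l)}}=\frac{\partial\varphi}{\partial y^{(l)}}\,\frac{\partial h}{\partial u^{(s)}}\not\equiv0,
\]
a contradiction.
\end{proof}

For $m\ge2$ the last product becomes a product of matrices, which can vanish although neither factor does. What survives is the following relation between the two orders. It reduces part (2) of Theorem~\ref{thm:main} to a lower bound for the order of $\varphi$, which is easier to handle because the $y$-jets are free.

\begin{lemma}\label{lem:order}
If a system with $n\ge1$ states and $m$ inputs has a flat output of order at most $r$ around some point, then on some box in $\mathcal V'$ the state $x$ is a function of $y,\dots,y^{(n+mr-1)}$.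
\end{lemma}

\begin{proof}
At each point of $\mathcal V'$ let $\mathcal E$ be the span of $dx,du,\dots,du^{(r-1)}$ (of $dx$ alone if $r=0$), let $\mathcal E^+$ be the span of $\mathcal E$ and $du^{(r)}$, and let $\mathcal Y_l$ be the span of $dy,\dots,dy^{(l)}$, with $\mathcal Y_{-1}=0$. By Lemma~\ref{lem:prol}(b), $\dim\mathcal E=n+mr$. The components of $dy$ lie in $\mathcal E^+$ because $h$ has order at most $r$. The operator $D$ maps smooth combinations of $dx,\dots,du^{(r-1)}$ into $\mathcal E^+$, because $D(dx)=d(f(x,u))$ is a combination of $dx$ and $du$, and $D(du^{(l)})=du^{(l+1)}$. Fix $l^*\ge n+mr-1$ with $\mathcal E\subset\mathcal Y_{l^*}$ and put $\Omega_l=\mathcal E\cap\mathcal Y_l$ for $-1\le l\le l^*$, so that $\Omega_{-1}=0$ and $\Omega_{l^*}=\mathcal E$. The number $\dim(\mathcal E+\mathcal Y_l)$ is the rank of a finite matrix of smooth functions, hence constant near any point where it is maximal. So there is a box on which all the finitely many $\Omega_l$ have constant dimension. On this box each $\Omega_l$ is a smooth subbundle of $\mathcal Y_{l^*}$,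 and each of its elements at a point is the value of a smooth section defined near that point.

\emph{Claim: if $\Omega_{l+1}=\Omega_l$ and $l+2\le l^*$, then $\Omega_{l+2}=\Omega_{l+1}$.} Let $\eta=\sum_{k\le l+2}c_k\,dy^{(k)}$ be a smooth local section of $\Omega_{l+2}$. Since $D^k(e\,dy)=e\,dy^{(k)}$ modulo $\mathcal Y_{k-1}$ for a smooth row $e$, we can solve from the top coefficient down and write
\[
\eta=\sum_{k\le l+2}D^k(e_k\,dy)=e_0\,dy+D\tau,\qquad \tau=\sum_{k=1}^{l+2}D^{k-1}(e_k\,dy)\in\mathcal Y_{l+1}.
\]
Expand $\tau$ in the basis of Lemma~\ref{lem:prol}(b); the coefficients are smooth and finitely many of them are nonzero. Suppose $\tau$ is not a section of $\mathcal E$, and let $s\ge0$ be the largest index for which the coefficient $t_s$ of $du^{(r+s)}$ is not identically zero. Then the coefficient of $du^{(r+s+1)}$ in $D\tau$ is $t_s$, while $e_0\,dy\in\mathcal E^+$ and $\eta\in\mathcal E$ have no such component. So $t_s\equiv0$, a contradiction. Hence $\tau$ is a section of $\Omega_{l+1}=\Omega_l\subset\mathcal Y_l$, so $D\tau\in\mathcal Y_{l+1}$ and $\eta\in\mathcal E\cap\mathcal Y_{l+1}=\Omega_{l+1}$.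 This proves the claim.

If $\Omega_{l+1}=\Omega_l$ for some $l<l^*$, the claim gives $\Omega_l=\Omega_{l^*}=\mathcal E$. So $\dim\Omega_l$ increases strictly, starting from $0$ at $l=-1$, until it reaches $n+mr$, which happens for some $l\le n+mr-1$. Thus $dx\in\mathcal Y_{n+mr-1}$ on the box.
\end{proof}

\section{Quadratic Lagrangians and the system $\Sigma_d$}\label{sec:system}

\subsection*{Operators and adjoints}
On an open subset of any jet space with total derivative $D$, a \emph{differential operator} is a finite sum $A=\sum_lc_lD^l$ whose coefficients are matrices of smooth functions; operators are multiplied by the rule $D\,c=c\,D+(Dc)$, and the order of $A$ is the largest $l$ with $c_l\not\equiv0$. The \emph{formal adjoint} is $A^*=\sum_l(-D)^l\,c_l^T$. It satisfies $(AB)^*=B^*A^*$ and $A^{**}=A$, and integration by parts says that $\langle u,Av\rangle-\langle A^*u,v\rangle$ is $D$ of a bilinear expression in the derivatives of $u$ and $v$. Here $\langle\cdot,\cdot\rangle$ is the Euclidean product of columns.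

Our Lagrangians need variable coefficients, but an autonomous system has no time variable. We therefore let a state $\theta$ play the role of the independent variable. Whenever a smooth function $\theta>0$ with $\dot\theta:=D\theta$ nowhere zero is given, put
\[
\delta=\dot\theta^{-1}D,\qquad G'=\delta(G),\qquad A^\dagger=\dot\theta^{-1}A^*\dot\theta .
\]
On functions of $\theta$ the derivation $\delta$ is $d/d\theta$. We have $\delta^\dagger=-\dot\theta^{-1}D\,\dot\theta^{-1}\dot\theta=-\delta$, $(AB)^\dagger=B^\dagger A^\dagger$, and $c^\dagger=c^T$ for matrices of functions, so $\dagger$ is the formal adjoint with respect to $\delta$. Since $D^l=\dot\theta^{\,l}\delta^l+(\text{order}<l)$, every operator can be written in powers of $\delta$, with the same order. We write $G_1\equiv G_2$ if $G_1-G_2=\delta(C)$ for a smooth $C$, that is, if $\dot\theta(G_1-G_2)=DC$. Integration by parts reads $\langle u,Av\rangle\equiv\langle A^\dagger u,v\rangle$.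

For rational functions $p,w,\tilde w$ of $\theta$ put
\[
S=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad
R(p,w,\tilde w)=\begin{pmatrix}P&\tilde w\\ w&P\end{pmatrix},\qquad P=\delta^2+p .
\]
For $R=R(p,w,\tilde w)$ the operator $SR=\left(\begin{smallmatrix}w&P\\P&\tilde w\end{smallmatrix}\right)$ equals its adjoint. This means $SR=R^\dagger S$, hence $SR^k=(R^\dagger)^kS=(SR^k)^\dagger$ for all $k\ge0$. Expanding $R^k$ gives, for $k\ge1$,
\begin{equation}\label{eq:expand}
SR^k=S\delta^{2k}+k\begin{pmatrix}w&p\\p&\tilde w\end{pmatrix}\delta^{2k-2}+(\text{order}\le2k-3).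
\end{equation}
Fix an integer $j\ge6$. For $q=(q_+,q_-)^T$ and $k\in\{0,2,3\}$ the Lagrangians of this paper are
\begin{equation}\label{eq:Lk}
L_k[R](\theta,q)=\tfrac12\dot\theta\,\langle q,SR^kq\rangle+\tfrac12\epsilon_k\,(D^j\theta)^2,\qquad\epsilon_0=1,\quad\epsilon_2=\epsilon_3=0 .
\end{equation}

\subsection*{The system}
Let $m\ge3$, $n\ge m+12$, $d\ge1$, and put $j=n-m-6\ge6$ and $\nu=2d(2d+1)$. The states are $\theta_0,\dots,\theta_{j-1}$ with $\theta_0>0$; $a_0,a_1,a_2$; $b_0,b_1,b_2$; $z_0,z_2,z_3$; and $\xi_1,\dots,\xi_{m-3}$, in total $j+m+6=n$. The inputs are $u_0,u_1,u_2,v_1,\dots,v_{m-3}$. With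
\[
s=a_2-\nu a_0\theta_0^{-2},\qquad\sigma=u_1-\nu a_1\theta_0^{-2}+2\nu a_0\theta_0^{-3},
\]
the system $\Sigma_d$ is
\begin{equation}\label{eq:system}
\begin{aligned}
&\dot\theta_l=\theta_{l+1}\ \ (l<j-1),\qquad\dot\theta_{j-1}=u_0,\qquad\dot\xi_l=v_l,\\
&\dot a_0=\theta_1a_1,\quad\dot a_1=\theta_1a_2,\quad\dot a_2=\theta_1u_1,\qquad
\dot b_0=\theta_1b_1,\quad\dot b_1=\theta_1b_2,\quad\dot b_2=\theta_1u_2,\\
&\dot z_0=\Lambda_0:=\tfrac14\theta_1(a_0^2-b_0^2)+\tfrac12u_0^2,\qquad
\dot z_2=\Lambda_2:=\tfrac14\theta_1(s^2-b_2^2),\\
&\dot z_3=\Lambda_3:=\tfrac14\theta_1\bigl(u_2^2-\sigma^2-\nu\theta_0^{-2}s^2\bigr).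
\end{aligned}
\end{equation}
It is real-analytic on $\{\theta_0>0\}$. Taking $\log\theta_0$ as a coordinate identifies this set with $\mathbb R^n$, and a change of state coordinates affects neither flatness nor the order of flat outputs. The dimensions do not depend on $d$. The integrators $\dot\xi_l=v_l$ only adjust the number of inputs.

We work on the open dense set $\theta_1\ne0$ and write $\theta=\theta_0$, $q_1=a_0$, $q_2=b_0$. Then $\theta_l=D^l\theta$, $u_0=D^j\theta$, $a_l=\delta^lq_1$, $b_l=\delta^lq_2$, $u_1=\delta^3q_1$ and $u_2=\delta^3q_2$. With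
\[
Q=\delta^2-\nu\theta^{-2}
\]
we have $s=Qq_1$ and $\sigma=\delta Qq_1$. The triangular relation between powers of $D$ and of $\delta$ shows that on $\theta_1\neq0$ the functions $D^l\theta$, $\delta^lq_1$, $\delta^lq_2$, $D^l\xi$ $(l\ge0)$ and $z$ are coordinates on the jet space of $\Sigma_d$. Thus $\theta,q_1,q_2,\xi$ are $m$ free functions, and the three $z_k$ are integrals of expressions in $\theta,q_1,q_2$. Since $Q^\dagger=Q$,
\[
q_1Q^2q_1\equiv s^2,\quad q_2\delta^4q_2\equiv b_2^2,\quad q_1Q^3q_1\equiv sQs\equiv-\sigma^2-\nu\theta^{-2}s^2,\quad q_2\delta^6q_2\equiv-u_2^2 .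
\]
So $\Lambda_k$ is $\frac14\dot\theta(q_1Q^kq_1-q_2\delta^{2k}q_2)+\frac12\epsilon_k(D^j\theta)^2$ up to a total derivative; the integrated form in \eqref{eq:system} is the one that needs few states.

The leading part of these indefinite forms factors in the variables $q_\pm$ defined by $q_1=q_++q_-$, $q_2=q_+-q_-$, that is, $(q_1,q_2)^T=Mq$ with $M=\left(\begin{smallmatrix}1&1\\1&-1\end{smallmatrix}\right)$. We compute
\[
M^{-1}\begin{pmatrix}Q&0\\0&\delta^2\end{pmatrix}M=\frac12\begin{pmatrix}Q+\delta^2&Q-\delta^2\\Q-\delta^2&Q+\delta^2\end{pmatrix}=R_0:=R(p_0,w_0,\tilde w_0),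
\]
where $p_0=w_0=\tilde w_0=-\frac\nu2\theta^{-2}$. Together with $M^T\operatorname{diag}(1,-1)M=2S$ this gives $SR_0^k=\frac12M^T\operatorname{diag}(Q^k,-\delta^{2k})M$, so $\frac12\langle q,SR_0^kq\rangle=\frac14(q_1Q^kq_1-q_2\delta^{2k}q_2)$. We conclude that
\begin{equation}\label{eq:zk}
\Lambda_k=L_k[R_0](\theta,q)+DB^0_k,\qquad k=0,2,3,
\end{equation}
where the $B_k^0$ are functions of finitely many derivatives of $(\theta,q)$, and \eqref{eq:zk} is an identity in the free derivatives of $(\theta,q)$.

\section{Isotropic columns: the cases $\nu=0$ and $\nu=6$}\label{sec:first}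

To imitate Example~\ref{ex:product} we look for an invertible substitution $q=U\hat q$ after which $\hat q_+$ occurs linearly in the Lagrangians, up to total derivatives. Since $\langle U\hat q,SR^kU\hat q\rangle\equiv\langle\hat q,U^\dagger SR^kU\hat q\rangle$, we want the first column $X=(X_+,X_-)^T$ of $U$ to satisfy $X^\dagger SR^kX=0$. Call a nonzero column $X$ of operators in $\delta$ with rational coefficients \emph{isotropic} for $R$ if this holds for $k=2,3$. This section determines what isotropy forces in the lowest orders. It motivates both halves of the proof and is not used in them.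

\emph{Order zero.} Let $X=(\alpha,\beta)^T$ be a column of functions. By \eqref{eq:expand} the coefficient of $\delta^{2k}$ in $X^\dagger SR^kX$ is $2\alpha\beta$, so one entry vanishes. If $\beta=0$, the coefficient of $\delta^{2k-2}$ is $kw\alpha^2$, and if $\alpha=0$ it is $k\tilde w\beta^2$. So $w=0$ or $\tilde w=0$. For $\nu=0$ we have $R_0=\delta^2$ and $\frac12\langle q,SR_0^kq\rangle\equiv q_+\delta^{2k}q_-$ is already linear in $q_+$. For $\nu\ne0$ the operator $R_0$ has no isotropic column of order zero.

\emph{Order one.} Let $X_+=\alpha_0\delta+\alpha_1$ and $X_-=\beta_0\delta+g$. The coefficient of $\delta^{2k+2}$ is $-2\alpha_0\beta_0$; say $\beta_0=0$. Multiplying $X$ on the right by the function $1/\alpha_0$ preserves isotropy, so we may take $\alpha_0=1$. The terms of order at least $2k$ come from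
\[
(-\delta+\alpha_1)\delta^{2k}g+g\,\delta^{2k}(\delta+\alpha_1)+(-\delta+\alpha_1)\,kw\,\delta^{2k-2}(\delta+\alpha_1).
\]
The terms $\mp g\delta^{2k+1}$ cancel, and the coefficient of $\delta^{2k}$ is $-(2k+1)g'+2\alpha_1g-kw$. It must vanish for $k=2$ and $k=3$. Subtracting eliminates the unknown $\alpha_1$ and leaves $2g'+w=0$; then $g'=2\alpha_1g$. If $w\neq0$, the column is therefore
\begin{equation}\label{eq:column}
X=\Bigl(\delta+\frac{g'}{2g},\ g\Bigr)^T,\qquad g'=-\frac w2 ,
\end{equation}
and the only freedom is a constant of integration.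

\begin{example}[$d=1$]\label{ex:d1}
Let $\nu=6$, so $w_0=-3\theta^{-2}$, and take $g=-\frac32\theta^{-1}$. The column \eqref{eq:column} is $(\delta-\frac1{2\theta},-\frac3{2\theta})^T$, and $M$ maps it to $(A_1,A_2)^T$ with $A_1=\delta-2\theta^{-1}$, $A_2=\delta+\theta^{-1}$. For $\Pi_e:=\delta^2-e(e+1)\theta^{-2}$ one has
\begin{equation}\label{eq:ladder}
(\delta+e\theta^{-1})(\delta-e\theta^{-1})=\Pi_{e-1},\qquad(\delta-e\theta^{-1})(\delta+e\theta^{-1})=\Pi_e .
\end{equation}
Here $Q=\Pi_2$ and $\delta^2=\Pi_0$. The cases $e=2$ and $e=1$ of \eqref{eq:ladder} give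
\[
QA_1=A_1\Pi_1,\qquad\delta^2A_2=A_2\Pi_1,\qquad A_1^\dagger A_1=-\Pi_1=A_2^\dagger A_2 .
\]
Hence $A_1^\dagger Q^kA_1-A_2^\dagger\delta^{2k}A_2=-\Pi_1^{k+1}+\Pi_1^{k+1}=0$ for all $k$, and the column is isotropic. Complete it to the substitution
\[
q_1=A_1\hat q_+-\tfrac23\theta\,\hat q_-,\qquad q_2=A_2\hat q_+-\tfrac23\theta\,\hat q_- .
\]
It is invertible by differentiation alone: $\hat q_+=\frac13\theta(q_2-q_1)$, and then $\hat q_-=\frac3{2\theta}(A_1\hat q_+-q_1)$. In $\frac14(q_1Q^kq_1-q_2\delta^{2k}q_2)$ the terms quadratic in $\hat q_+$ cancel modulo $\equiv$, and the mixed terms give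
\[
-\tfrac13\theta\,\hat q_-\,(Q^kA_1-\delta^{2k}A_2)\hat q_+=-\tfrac13\theta\,\hat q_-\,(A_1-A_2)\Pi_1^k\hat q_+=\hat q_-\Pi_1^k\hat q_+\equiv\hat q_+\Pi_1^k\hat q_- .
\]
So $\hat q_+$ occurs linearly after one substitution of order one.
\end{example}

The operators $\Pi_0,\Pi_1,\Pi_2,\dots$ form a ladder in which neighbors are intertwined by first-order operators, and in the example $Q=\Pi_2$ and $\delta^2=\Pi_0$ meet at $\Pi_1$. In general $Q=\Pi_{2d}$, and the two operators will meet at $\Pi_d$ after $d$ steps. For $d>1$ the column \eqref{eq:column} is not fully isotropic, but it still yields a substitution that transforms $R$ into an operator of the same shape, so that the step can be repeated. In the lower bound, $X$ is replaced by the linearization of a nonlinear parametrization $q_\pm(\mathbf y)$. It turns out to be isotropic in the top three orders, which is all that was used to derive $2g'+w=0$.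

\section{The substitution step and its iteration}\label{sec:chain}

We complete the column \eqref{eq:column} to a matrix $U$ with a differential inverse, normalized so that the form $S$ is preserved.

\begin{lemma}\label{lem:step}
Let $p,w,\tilde w,g\in\mathbb R(\theta)$ with $g\ne0$ and $w=-2g'$. Put $R=R(p,w,\tilde w)$, $\ell=g'/(2g)$ and $U=\begin{pmatrix}\delta+\ell&g^{-1}\\g&0\end{pmatrix}$. Then
\[
U^{-1}=\begin{pmatrix}0&g^{-1}\\g&-(\delta-\ell)\end{pmatrix},\qquad U^\dagger SU=S,\qquad U^{-1}RU=\hat R:=R(\hat p,\hat w,\hat{\tilde w}),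
\]
where
\[
\hat p=p+\Bigl(\frac{g'}g\Bigr)',\qquad\hat w=-\frac{g'''}2+\frac{g'g''}g-\frac{g'^3}{2g^2}-gp'+g^2\tilde w,\qquad\hat{\tilde w}=-\frac{2g'}{g^2}.
\]
Moreover, wherever $\theta$ avoids the poles of the coefficients of $R$, $U$ and $\hat R$,
\begin{equation}\label{eq:transfer}
\langle U\hat q,SR^kU\hat q\rangle\equiv\langle\hat q,S\hat R^k\hat q\rangle\qquad(k\ge0).
\end{equation}
\end{lemma}

\begin{proof}
Since $\ell g=g'/2$, we have $(\delta-\ell)g=g\delta+\frac12g'=g(\delta+\ell)$. This identity gives the off-diagonal zeros in both products of $U$ with the stated inverse. It also gives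
\[
U^\dagger SU=\begin{pmatrix}-(\delta-\ell)&g\\g^{-1}&0\end{pmatrix}\begin{pmatrix}g&0\\ \delta+\ell&g^{-1}\end{pmatrix}=S .
\]
Thus $U^\dagger S=SU^{-1}$ and $U^\dagger SR^kU=S(U^{-1}RU)^k$, which will give \eqref{eq:transfer} by integration by parts. It remains to compute $SU^{-1}RU=U^\dagger(SR)U$ and to compare it with $S\hat R=\left(\begin{smallmatrix}\hat w&\hat P\\ \hat P&\hat{\tilde w}\end{smallmatrix}\right)$. We have
\[
(SR)U=\begin{pmatrix}w(\delta+\ell)+Pg&wg^{-1}\\P(\delta+\ell)+\tilde wg&Pg^{-1}\end{pmatrix}.
\]
The $(2,2)$ entry of $U^\dagger(SR)U$ is $wg^{-2}=-2g'/g^2$. The $(2,1)$ entry is $g^{-1}Pg+g^{-1}w(\delta+\ell)$. Here $g^{-1}Pg=\delta^2+4\ell\delta+g''/g+p$ and $g^{-1}w=-4\ell$, so the sum is $\delta^2+p+g''/g-g'^2/g^2=\delta^2+\hat p$. The matrix $U^\dagger(SR)U$ equals its adjoint and so does $\delta^2+\hat p$, hence the $(1,2)$ entry is the same. The $(1,1)$ entry is $g^2\tilde w$ plus the sum of the three operators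
\[
\begin{aligned}
-(\delta-\ell)w(\delta+\ell)&=2g'\delta^2+2g''\delta+2(g'\ell)'-2\ell^2g',\\
-(\delta-\ell)Pg&=-g\delta^3-\tfrac52g'\delta^2-(3g''+pg-2\ell g')\delta-g'''-gp'-\tfrac12pg'+\ell g'',\\
gP(\delta+\ell)&=g\delta^3+\tfrac12g'\delta^2+(2g\ell'+pg)\delta+g\ell''+\tfrac12pg'.
\end{aligned}
\]
The coefficients of $\delta^3$ and $\delta^2$ cancel, and that of $\delta$ is $-g''+2(g\ell)'=0$. In the term of order zero insert $g\ell''=(g\ell)''-2g'\ell'-g''\ell=\frac12g'''-2g'\ell'-g''\ell$. What remains is $-\frac12g'''+2\ell g''-2\ell^2g'-gp'$, which together with $g^2\tilde w$ is $\hat w$.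
\end{proof}

The hypothesis $w=-2g'$ is what preserves the shape: for arbitrary $w$ the $(1,1)$ entry above has the term $-(w+2g')\delta^2$.

A \emph{chain of length $i$} is a sequence $g_0,\dots,g_{i-1}$ of nonzero rational functions such that, starting from $R_0$ and defining successively $R_{l+1}=U_l^{-1}R_lU_l=R(p_{l+1},w_{l+1},\tilde w_{l+1})$ by Lemma~\ref{lem:step} with $g=g_l$, one has $g_l'=-w_l/2$ for $l<i$. The only freedom is one real constant per step. For flatness we may choose the constants; in the lower bound they are dictated by an unknown parametrization, so all chains must be controlled. The first point is that the integration never produces a logarithm. This is not visible from the formulas, because nonzero constants create new poles at the zeros of the $g_l$. We prove it by conjugating $R_i$ formally to $\delta^2$.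

Recall the ring of formal pseudodifferential operators: its elements are series $\sum_{l\le l_0}t_l\delta^l$ with $t_l\in M_2(\mathbb R(\theta))$, multiplied by the rule $\delta^l t=\sum_{e\ge0}\binom le t^{(e)}\delta^{l-e}$ for $l\in\mathbb Z$. It is associative, it contains the differential operators, and $\delta^{-1}$ is the inverse of $\delta$. We write $O(\delta^l)$ for a series without powers above $l$; then $O(\delta^l)O(\delta^{l'})\subset O(\delta^{l+l'})$, and leading coefficients multiply.

\begin{lemma}\label{lem:rational}
For every chain of length $i\ge0$ the function $-w_i/2$ has a primitive in $\mathbb R(\theta)$.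
\end{lemma}

\begin{proof}
We show by induction that there is $T_i=1+t\,\delta^{-1}+O(\delta^{-2})$ with $R_iT_i=T_i\delta^2$. The coefficient of $\delta^0$ in this equation reads $2t'+\left(\begin{smallmatrix}p_i&\tilde w_i\\w_i&p_i\end{smallmatrix}\right)=0$, so the entry $t_{21}$ is the required primitive.

For $i=0$ let $Z=\sum_{l\ge0}\zeta_l\theta^{-l}\delta^{-l}$ with $\zeta_0=1$ and $\zeta_{l+1}=\frac{l(l+1)-\nu}{2(l+1)}\zeta_l$. Since $\delta^2\theta^{-l}-\theta^{-l}\delta^2=-2l\theta^{-l-1}\delta+l(l+1)\theta^{-l-2}$, the coefficient of $\delta^{-l}$ in $QZ-Z\delta^2$ is $\bigl(-2(l+1)\zeta_{l+1}+(l(l+1)-\nu)\zeta_l\bigr)\theta^{-l-2}=0$. So $QZ=Z\delta^2$, and $T_0=M^{-1}\operatorname{diag}(Z,1)M$ works.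

For the step write $g=g_i=t_{21}+c$ with $c\in\mathbb R$, and put $C=\left(\begin{smallmatrix}\delta&0\\c&\delta^{-1}\end{smallmatrix}\right)$ and $\tilde T=U_i^{-1}T_iC$. As $C$ commutes with $\delta^2$, we get $R_{i+1}\tilde T=U_i^{-1}R_iT_iC=\tilde T\delta^2$. The factor $C$ is chosen to restore order zero:
\[
T_iC=\begin{pmatrix}\delta+O(1)&O(\delta^{-2})\\g+O(\delta^{-1})&\delta^{-1}+O(\delta^{-2})\end{pmatrix}.
\]
Multiply on the left by $U_i^{-1}$. The first row becomes $(1,0)+O(\delta^{-1})$. The $(2,1)$ entry is $g\delta+O(1)-(\delta-\ell)(g+O(\delta^{-1}))=O(1)$, and the $(2,2)$ entry is $-1+O(\delta^{-1})$. So $\tilde T=X_0+O(\delta^{-1})$ with $X_0=\left(\begin{smallmatrix}1&0\\ *&-1\end{smallmatrix}\right)$. The coefficient of $\delta^1$ in $R_{i+1}\tilde T=\tilde T\delta^2$ gives $2X_0'=0$. Thus $X_0$ is a constant invertible matrix, and $T_{i+1}=\tilde TX_0^{-1}$ works.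
\end{proof}

The second point is that no choice of constants makes $w_i$ vanish before $i=d$, while one choice makes $w_d$ vanish. The pole at $\theta=0$ detects this, because adding a constant to $g_i$ does not change its leading term there. For $G\in\mathbb R(\theta)$ write $G\sim c\,\theta^e$ if $G=\theta^e(c+O(\theta))$ at $\theta=0$, where $c=0$ is allowed. Such relations can be multiplied, differentiated ($G'\sim ce\,\theta^{e-1}$) and, if $c\ne0$, inverted.

\begin{lemma}\label{lem:leading}
For $0\le i\le d$ put $\rho_i=2i+1$, $\pi_i=i^2-\nu/2$ and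
\[
\Gamma_i=\frac1{8\rho_i}\bigl(2i(2i+1)-\nu\bigr)\bigl(2i(2i-1)-\nu\bigr).
\]
There are real numbers $\gamma_i,\tilde\gamma_i$ with $\gamma_i\tilde\gamma_i=\Gamma_i$ such that for every chain of length $i\le d$
\[
p_i\sim\pi_i\theta^{-2},\qquad w_i\sim2\rho_i\gamma_i\,\theta^{-\rho_i-1},\qquad\tilde w_i\sim\tilde\gamma_i\,\theta^{\rho_i-3}.
\]
If $i<d$, then $\gamma_i\ne0$ and every rational primitive $g_i$ of $-w_i/2$ satisfies $g_i\sim\gamma_i\theta^{-\rho_i}$; in particular $g_i\neq0$, so every chain of length $i<d$ can be continued with an arbitrary constant. The functions $g_i=\gamma_i\theta^{-\rho_i}$, $0\le i<d$, form a chain, for which all relations $\sim$ are equalities and $w_d=0$.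
\end{lemma}

\begin{proof}
For $i=0$ we have $\pi_0=\tilde\gamma_0=-\nu/2$, $\gamma_0=-\nu/4$ and $\gamma_0\tilde\gamma_0=\nu^2/8=\Gamma_0$.

Assume the displayed relations for some $i<d$, and write $\rho=\rho_i$, $\gamma=\gamma_i$. The two factors of $\Gamma_i$ have the form $e(e+1)-2d(2d+1)$ with $e=2i$ and $e=2i-1$. The roots in $e$ are $2d$ and $-2d-1$, while $-1\le e<2d$. So $\Gamma_i\ne0$ and $\gamma\neq0$. Let $g$ be a rational primitive of $-w_i/2$; it exists by Lemma~\ref{lem:rational}. Integrating the Laurent series of $g'\sim-\rho\gamma\theta^{-\rho-1}$ gives $g\sim\gamma\theta^{-\rho}$, whatever the constant, because $\rho\ge1$. Now apply Lemma~\ref{lem:step}. First, $g'/g\sim-\rho\theta^{-1}$, so $p_{i+1}\sim(\pi_i+\rho)\theta^{-2}$, and $\pi_i+2i+1=\pi_{i+1}$. Second, $\tilde w_{i+1}\sim(2\rho/\gamma)\theta^{\rho-1}$ and $\rho-1=\rho_{i+1}-3$, so $\tilde\gamma_{i+1}=2\rho/\gamma$. Third, all five terms of $w_{i+1}$ have the exponent $-\rho-3=-\rho_{i+1}-1$, and their coefficients add up to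
\[
2\rho_{i+1}\gamma_{i+1}=\gamma\bigl[\tfrac12\rho(\rho+1)(\rho+2)-\rho^2(\rho+1)+\tfrac12\rho^3+2\pi_i+\Gamma_i\bigr]=\gamma\bigl[\tfrac12\rho^2+\rho+2\pi_i+\Gamma_i\bigr].
\]
Since $\frac12\rho^2+\rho+2i^2=4i^2+4i+\frac32=\rho^2+\frac12$, the bracket is $\rho^2+\frac12-\nu+\Gamma_i$. The numbers $\gamma_{i+1},\tilde\gamma_{i+1}$ do not depend on the constants, and
\[
\rho_{i+1}\gamma_{i+1}\tilde\gamma_{i+1}=\rho_i\bigl(\rho_i^2+\tfrac12-\nu\bigr)+\rho_i\Gamma_i .
\]
On the other hand $\rho_i\Gamma_i=\frac18\bigl((4i^2-\nu)^2-4i^2\bigr)=2i^4-(\nu+\frac12)i^2+\frac18\nu^2$, and the increment of this expression from $i$ to $i+1$ is $(2i+1)\bigl(4i^2+4i+2-\nu-\frac12\bigr)=\rho_i(\rho_i^2+\frac12-\nu)$. So $\gamma_{i+1}\tilde\gamma_{i+1}=\Gamma_{i+1}$.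

If $p_i,w_i,\tilde w_i$ are monomials, then $\gamma_i\theta^{-\rho_i}$ is a primitive of $-w_i/2$, and with this choice all the terms above are monomials. Finally $\gamma_d\tilde\gamma_d=\Gamma_d=0$ by the choice of $\nu$, and $\tilde\gamma_d=2\rho_{d-1}/\gamma_{d-1}\ne0$. So $\gamma_d=0$, and $w_d=0$ for the monomial chain.
\end{proof}

For the monomial chain $\delta^2+p_d=\delta^2+(d^2-d(2d+1))\theta^{-2}=\Pi_d$, as announced after Example~\ref{ex:d1}.

\section{The system $\Sigma_d$ is flat}\label{sec:flat}

We prove part (1) of Theorem~\ref{thm:main}. Take the monomial chain; the coefficients of all $U_i^{\pm1}$ and $R_i$ are regular on $\theta>0$. Put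
\[
\hat q=(\hat q_+,\hat q_-)^T=U_{d-1}^{-1}\cdots U_0^{-1}q,\qquad q=U_0\cdots U_{d-1}\hat q,\qquad P=\delta^2+p_d .
\]
Each $\delta^l\hat q_\pm$ is a finite linear combination of the $\delta^eq_\pm$ with coefficients depending on $\theta$, and conversely. Hence $D^l\theta$, $\delta^l\hat q_\pm$, $D^l\xi$ and $z$ are also coordinates on the set $\theta>0$, $\theta_1\ne0$, and the change of coordinates is a homeomorphism.

Since $w_d=0$, the matrix $R_d$ is upper triangular with diagonal entries $P$, so $SR_d^k=\left(\begin{smallmatrix}0&P^k\\P^k&C_k\end{smallmatrix}\right)$ for some operator $C_k$. Applying \eqref{eq:transfer} $d$ times and using $P^\dagger=P$,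
\[
\tfrac12\langle q,SR_0^kq\rangle\equiv\tfrac12\langle\hat q,SR_d^k\hat q\rangle\equiv\hat q_+P^k\hat q_-+\tfrac12\hat q_-C_k\hat q_- .
\]
Combine this with \eqref{eq:zk}. Let $\Lambda=(\Lambda_0,\Lambda_2,\Lambda_3)$ and $\mathbf e=(\hat q_-,P^2\hat q_-,P^3\hat q_-)$. There are vectors $B$, depending on finitely many derivatives of $(\theta,\hat q)$, and $\mathbf r$, depending on finitely many derivatives of $(\theta,\hat q_-)$ only, such that $\Lambda=\dot\theta(\hat q_+\mathbf e+\mathbf r)+DB$ identically in the derivatives of $(\theta,\hat q)$. So for arbitrary $\theta,\hat q$ and $z=\tilde z+B$ the three equations $Dz=\Lambda$ are equivalent to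
\begin{equation}\label{eq:linear}
\tilde z'=\hat q_+\,\mathbf e+\mathbf r .
\end{equation}

We need one function of $\tilde z$ from which all of $\tilde z$ and $\hat q_+$ can be recovered by differentiation. Try $Y=\lambda\cdot\tilde z$, where $\lambda$ depends on $(\theta,\hat q_-)$. Three linear equations for $\tilde z$ are needed, and $Y,Y',Y''$ provide them if $\hat q_+$ does not appear in $Y'$ and $Y''$, that is, if $\lambda\cdot\mathbf e=0$ and $\lambda'\cdot\mathbf e=0$. Differentiating the first condition shows that the second may be replaced by $\lambda\cdot\mathbf e'=0$. This leads to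
\[
\lambda=\mathbf e\times\mathbf e',\qquad\Delta=\det(\mathbf e,\mathbf e',\mathbf e''),\qquad y=h:=(\theta,\ \hat q_-,\ \lambda\cdot(z-B),\ \xi_1,\dots,\xi_{m-3}).
\]
We have $\lambda'=\mathbf e\times\mathbf e''$ and $\lambda''=\mathbf e'\times\mathbf e''+\mathbf e\times\mathbf e'''$. Hence $\lambda\cdot\mathbf e=\lambda'\cdot\mathbf e=0$ and $\lambda''\cdot\mathbf e=\Delta$. The vector identity $(\mathbf e\times\mathbf e')\times(\mathbf e\times\mathbf e'')=\Delta\,\mathbf e$ gives $\lambda\times\lambda'=\Delta\,\mathbf e$ and $\det(\lambda,\lambda',\lambda'')=\Delta^2$.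

\emph{The domain.} The function $\Delta$ is a polynomial in $\hat q_-,\delta\hat q_-,\dots,\delta^8\hat q_-$ with coefficients depending on $\theta$. The variable $\delta^8\hat q_-$ occurs only in the last entry of $\mathbf e''$, with coefficient $1$. Its coefficient in $\Delta$ is the minor $\hat q_-(P^2\hat q_-)'-\hat q_-'P^2\hat q_-$, which contains the monomial $\hat q_-\,\delta^5\hat q_-$ with coefficient $1$. So the polynomial $\hat q_-\Delta$ is nonzero for every value of $\theta>0$. Since the $\delta^l\hat q_-$ are among the coordinates, the set $\mathcal U$ of system jets with $\theta>0$, $\theta_1\neq0$, $\hat q_-\ne0$, $\Delta\ne0$ is open and dense. These four conditions involve only $y_1=\theta$, $y_2=\hat q_-$ and their derivatives. Let $\mathcal V$ be the open set of $y$-jets that they define; then $\mathcal H(\mathcal U)\subset\mathcal V$.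

\emph{The maps $\varphi,\psi$.} On $\mathcal V$ put $\theta=y_1$, $\hat q_-=y_2$, $Y=y_3$, $\xi_l=y_{l+3}$, form $\mathbf e,\mathbf r,\lambda$, and define $\tilde z$ as the unique solution of the linear system
\begin{equation}\label{eq:solve}
\lambda\cdot\tilde z=Y,\qquad\lambda'\cdot\tilde z=Y'-\lambda\cdot\mathbf r,\qquad\lambda''\cdot\tilde z=Y''-\lambda'\cdot\mathbf r-(\lambda\cdot\mathbf r)',
\end{equation}
whose determinant is $\Delta^2$. Put $\hat q_+=(\tilde z_0'-r_0)/\hat q_-$, where the index $0$ denotes the first component, $q=U_0\cdots U_{d-1}\hat q$, $(q_1,q_2)^T=Mq$ and $z=\tilde z+B$. Define the remaining states and the inputs by $\theta_l=D^l\theta$, $u_0=D^j\theta$, $a_l=\delta^lq_1$, $u_1=\delta^3q_1$, $b_l=\delta^lq_2$, $u_2=\delta^3q_2$, $v=D\xi$.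

\emph{Condition (i).} The equations for $\theta_l,a_l,b_l,\xi_l$ hold by these definitions. Differentiate the first equation of \eqref{eq:solve} and subtract the second: $\lambda\cdot(\tilde z'-\mathbf r)=0$. Differentiate the second and subtract the third: $\lambda'\cdot(\tilde z'-\mathbf r)=0$. So $\tilde z'-\mathbf r$ is parallel to $\lambda\times\lambda'=\Delta\,\mathbf e\ne0$, and comparing first components shows that the factor in front of $\mathbf e$ is $\hat q_+$. Thus \eqref{eq:linear} holds, and with it the equations for $z$.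

\emph{Condition (ii).} On $\Psi(\mathbf y)$ the function $h$ computes $\theta=y_1$; then $U_{d-1}^{-1}\cdots U_0^{-1}q=\hat q$, whose second component is $y_2$; then $\lambda\cdot(z-B)=\lambda\cdot\tilde z=y_3$ by the first equation of \eqref{eq:solve}; and $\xi$.

\emph{Condition (iii).} On $\mathcal U$ the function $\tilde z=z-B$ satisfies \eqref{eq:linear}. Differentiating $Y=\lambda\cdot\tilde z$ twice and using $\lambda\cdot\mathbf e=\lambda'\cdot\mathbf e=0$ gives \eqref{eq:solve}. So the construction of $\varphi,\psi$ applied to $\mathcal H(\mathbf x)$ returns $\tilde z$, then $\hat q_+$ by the first component of \eqref{eq:linear}, and then all states and inputs.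

Thus $h$ is a flat output around every point of $\mathcal U$, which proves part (1).

\section{Lagrangians that become total derivatives}\label{sec:var}

In a flat parametrization of $\Sigma_d$ the states $z_k$ are functions of $\mathbf y$, so the Lagrangians $L_k[R_0]$, evaluated along the parametrization, are total derivatives. We know nothing about the functions $z_k$, and we eliminate them with the Euler operator.

For a smooth function $G$ on an open set of $y$-jets, the \emph{linearization} and the \emph{Euler expression} are
\[
G_*=\sum_l\frac{\partial G}{\partial y^{(l)}}D^l,\qquad E(G)=(G_*)^*(1)=\sum_l(-D)^l\Bigl(\frac{\partial G}{\partial y^{(l)}}\Bigr)^T .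
\]
Here $G_*$ is a $1\times m$ operator whose order on a box is $\operatorname{ord}G$; for a column of functions it is the matrix of these rows. Linearization obeys the product rule $(G_1G_2)_*=G_1(G_2)_*+G_2(G_1)_*$, and \eqref{eq:comm} says that $(DG)_*=DG_*$. Consequently $E(DG)=-(G_*)^*(D1)=0$.

Let $L$ be a smooth function on an open set of jets of other variables $\omega=(\omega_1,\dots,\omega_\mu)$. Let $E_L=E(L)$ be its Euler--Lagrange expression and $J=(E_L)_*$ its Jacobi operator, a $\mu\times\mu$ matrix. Let $\Phi=(\Phi_1,\dots,\Phi_\mu)^T$ be smooth on a box $\mathcal P$ of $y$-jets, with $(\Phi,D\Phi,\dots)$ in the domain of $L$. We write $\circ\,\Phi$ for the substitution $\omega^{(l)}=D^l\Phi$ in functions and in coefficients of operators. It commutes with $D$, and the chain rule reads $(G\circ\Phi)_*=(G_*\circ\Phi)\Phi_*$.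

\begin{lemma}\label{lem:var}
If $L\circ\Phi\in D(C^\infty(\mathcal P))$, then the operator $\Phi_*^*(J\circ\Phi)\Phi_*$ has order at most $2\max_a\operatorname{ord}\Phi_a$.
\end{lemma}

\begin{proof}
Let $e=E_L\circ\Phi$. By the chain rule, $E(L\circ\Phi)=\Phi_*^*(L_*\circ\Phi)^*(1)=\Phi_*^*e$, and this vanishes by hypothesis:
\[
\sum_{a,l}(-D)^l\Bigl(\Bigl(\frac{\partial\Phi_a}{\partial y^{(l)}}\Bigr)^Te_a\Bigr)=0 .
\]
Linearize this identity. The terms in which $e_a$ is linearized add up to $\Phi_*^*e_*=\Phi_*^*(J\circ\Phi)\Phi_*$. Therefore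
\[
\Phi_*^*(J\circ\Phi)\Phi_*=-\sum_{a,l}(-D)^l\,e_a\Bigl(\Bigl(\frac{\partial\Phi_a}{\partial y^{(l)}}\Bigr)^T\Bigr)_* .
\]
On the right only $l\le\operatorname{ord}\Phi_a$ occurs, and each linearization has order at most $\operatorname{ord}\Phi_a$.
\end{proof}

The expected order of $\Phi_*^*(J\circ\Phi)\Phi_*$ is larger by the order of $J$. So the lemma says that a number of top coefficients vanish, and these are quadratic in the coefficients of $\Phi_*$.

\begin{example}\label{ex:definite}
Let $L=\frac12(\omega^{(1)})^2$, so $J=-D^2$. If $\Phi$ has order $K\ge0$ and $\alpha=\partial\Phi/\partial y^{(K)}$, then $\Phi_*^*J\Phi_*$ has the coefficient $\pm\alpha^T\alpha\not\equiv0$ at order $2K+2$. So $\frac12(D\Phi)^2$ is a total derivative only if $\Phi$ is constant, and by Lemma~\ref{lem:prol}(a) the system $\dot x_1=u$, $\dot x_2=\frac12u^2$ has no flat output around any point.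
\end{example}

\begin{definition}\label{def:exact}
Let $R=R(p,w,\tilde w)$. A triple $(\mathcal P,\Theta,q)$, consisting of a box $\mathcal P$ of $y$-jets and smooth functions $\Theta$, $q=(q_+,q_-)^T$ on it, is \emph{$R$-exact} if $\Theta>0$, $D\Theta$ vanishes nowhere, $\Theta$ avoids the poles of $p,w,\tilde w$, and $L_k[R](\Theta,q)\in D(C^\infty(\mathcal P))$ for $k=0,2,3$.
\end{definition}

For such a triple, $\delta$, $\dagger$ and $\equiv$ are formed with $\theta=\Theta$. The difficulty, compared with Section~\ref{sec:first}, is that $\Theta$ is itself a function of $\mathbf y$, and its linearization could interfere with the top-order terms. The definite term $\frac12(D^j\theta)^2$ in $L_0$ prevents this by the mechanism of Example~\ref{ex:definite}.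

\begin{lemma}\label{lem:iso}
Let $(\mathcal P,\Theta,q)$ be $R$-exact with $\operatorname{ord}q_\pm\le N$, where $N\ge0$. Then
\begin{enumerate}
\item[(a)] $0\le\operatorname{ord}\Theta\le N-j$;
\item[(b)] with $X=q_*$, the $2\times m$ operator with rows $X_\pm=(q_\pm)_*$, the operator $X^\dagger SR^kX$ has order at most $2N$ for $k=2,3$.
\end{enumerate}
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:var} with $\omega=(\theta,q_+,q_-)$ and $\Phi=(\Theta,q_+,q_-)^T$, and split $J$ into blocks, so that
\begin{equation}\label{eq:blocks}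
\Phi_*^*J\Phi_*=\Theta_*^*J_{\theta\theta}\Theta_*+\Theta_*^*J_{\theta q}X+X^*J_{q\theta}\Theta_*+X^*J_{qq}X .
\end{equation}

(a) Since $D\Theta\ne0$, the order $K_\theta$ of $\Theta$ is at least $0$. For $k=0$ the Lagrangian is $L=\dot\theta q_+q_-+\frac12(\theta^{(j)})^2$, and
\[
E_L=\bigl((-1)^j\theta^{(2j)}-D(q_+q_-),\ \dot\theta q_-,\ \dot\theta q_+\bigr)^T .
\]
So $J_{\theta\theta}=(-1)^jD^{2j}$, the blocks $J_{\theta q}$ and $J_{q\theta}$ have order at most $1$, and $J_{qq}=\dot\theta S$. Suppose $N\le K_\theta+j-1$, and let $\vartheta=\partial\Theta/\partial y^{(K_\theta)}$. The first term of \eqref{eq:blocks} has the coefficient $\pm\vartheta^T\vartheta$ at order $2K_\theta+2j$. The mixed terms have order at most $N+K_\theta+1\le2K_\theta+j$, the last term at most $2N\le2K_\theta+2j-2$, and the whole operator at most $2\max(N,K_\theta)\le2K_\theta+2j-2$ by Lemma~\ref{lem:var}. Hence $\vartheta^T\vartheta\equiv0$. The diagonal entries are squares of real functions, so $\vartheta\equiv0$, which contradicts the definition of $K_\theta$.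

(b) Let $k\in\{2,3\}$ and $L=\frac12\dot\theta\langle q,SR^kq\rangle$. The $q$-part of $L_*$ applied to a column $\chi$ is $\frac12\dot\theta(\langle\chi,SR^kq\rangle+\langle q,SR^k\chi\rangle)$, so the $q$-part of $E_L$ is $\frac12\dot\theta\bigl(SR^k+(SR^k)^\dagger\bigr)q=\dot\theta SR^kq$, and $J_{qq}=\dot\theta SR^k$. To bound the other blocks, lower the order of $L$. The form $\langle q,SR^kq\rangle$ is a sum of terms $G(\theta)\,\delta^eq_\pm\,\delta^{e'}q_\pm$ with $e+e'\le2k$. If $e'>k$, then $e<k$, and the term is $\equiv-(G\,\delta^eq_\pm)'\,\delta^{e'-1}q_\pm$. Repeating this we reach $L=\tilde L+D(\cdots)$, where $\tilde L$ involves $\dot\theta$, $\theta$ and $\delta^eq_\pm$ with $e\le k$ only. Since $\delta^eq_\pm$ involves derivatives of $q_\pm$ and $\theta$ of order at most $e$, the function $\tilde L$ has order at most $k$, so $E_L=E_{\tilde L}$ has order at most $2k\le6$, and every block of $J$ has order at most $6$. By (a) and $j\ge6$, the mixed terms of \eqref{eq:blocks} have order at most $N+(N-6)+6=2N$, the first term at most $2(N-6)+6\le 2N$, and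 the whole operator at most $2N$ by Lemma~\ref{lem:var}. So $X^*\dot\theta SR^kX=\dot\theta X^\dagger SR^kX$ has order at most $2N$.
\end{proof}

\section{Every parametrization descends along a chain}\label{sec:descent}

Lemma~\ref{lem:iso}(b) is the approximate isotropy announced in Section~\ref{sec:first}. The expected order of $X^\dagger SR^kX$ is $2N+2k$, and we use the coefficients at the orders $2N+2k$, $2N+2k-1$ and $2N+2k-2$. The last one exceeds $2N$ only for $k\ge2$, and two values of $k$ are needed to eliminate the unknown lower coefficients of $X$. This is why the system contains $z_2$ and $z_3$.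

\begin{lemma}\label{lem:descent}
Let $g_0,\dots,g_{i-1}$ be a chain of length $i<d$. Let $(\mathcal P,\Theta,q)$ be $R_i$-exact, with $\operatorname{ord}q_\pm\le N$ and $\partial q_+/\partial y^{(N)}$ nowhere zero on $\mathcal P$, where $N\geq0$. Then there are a continuation $g_i$ of the chain, a box $\hat{\mathcal P}\subset\mathcal P$ and functions $\hat q_\pm$ on it such that $(\hat{\mathcal P},\Theta,\hat q)$ is $R_{i+1}$-exact, $N-1\ge0$, $\operatorname{ord}\hat q_\pm\le N-1$, and $\partial\hat q_+/\partial y^{(N-1)}$ is nowhere zero on $\hat{\mathcal P}$.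
\end{lemma}

\begin{proof}
Write $R=R_i=R(p,w,\tilde w)$. By Lemma~\ref{lem:iso}(a), $N\ge j\ge6$ and $\operatorname{ord}\Theta\le N-6$. Expand the rows $X_\pm=(q_\pm)_*$ in powers of $\delta$:
\[
X_+=\alpha_0\delta^N+\alpha_1\delta^{N-1}+\cdots,\qquad X_-=\beta_0\delta^N+\beta_1\delta^{N-1}+\beta_2\delta^{N-2}+\cdots,
\]
with smooth rows $\alpha_l,\beta_l$ of length $m$. Here $\alpha_0=\dot\theta^N\partial q_+/\partial y^{(N)}$ vanishes nowhere. Let $k\in\{2,3\}$. By \eqref{eq:expand},
\[
X^\dagger SR^kX=X_+^\dagger\delta^{2k}X_-+X_-^\dagger\delta^{2k}X_++kX^\dagger\begin{pmatrix}w&p\\p&\tilde w\end{pmatrix}\delta^{2k-2}X+(\text{order}\le2N+2k-3),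
\]
where $X_+^\dagger=(-\delta)^N\alpha_0^T+(-\delta)^{N-1}\alpha_1^T+\cdots$, and $X_-^\dagger$ is formed in the same way from the $\beta_l$.

\emph{Order $2N+2k$.} The coefficient is $(-1)^N(\alpha_0^T\beta_0+\beta_0^T\alpha_0)$. If $\beta_0\neq0$ at some point, choose $\chi\in\mathbb R^m$ outside the two hyperplanes $\alpha_0\chi=0$ and $\beta_0\chi=0$. Then $\chi^T(\alpha_0^T\beta_0+\beta_0^T\alpha_0)\chi=2(\alpha_0\chi)(\beta_0\chi)\ne0$, which is impossible. So $\beta_0\equiv0$.

\emph{Order $2N+2k-1$.} Only the first two terms contribute, and they give $(-1)^N(\alpha_0^T\beta_1-\beta_1^T\alpha_0)=0$. Multiplying on the left by $\alpha_0$ yields $\beta_1=\mu\alpha_0$ with the smooth function $\mu=\alpha_0\beta_1^T/(\alpha_0\alpha_0^T)$.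

\emph{Order $2N+2k-2$.} We use $\delta^ec=c\,\delta^e+e\,c'\delta^{e-1}+\cdots$. The term $X_+^\dagger\delta^{2k}X_-$ contributes
\[
(-1)^N\bigl[N(\alpha_0^T\beta_1)'+2k\,\alpha_0^T\beta_1'+\alpha_0^T\beta_2-\alpha_1^T\beta_1\bigr];
\]
the first two summands come from moving $\delta^N$ and $\delta^{2k}$ to the right in $(-\delta)^N\alpha_0^T\delta^{2k}\beta_1\delta^{N-1}$, the other two are leading coefficients. In the same way, with $(-\delta)^{N-1}\beta_1^T\delta^{2k}\alpha_0\delta^N$, the term $X_-^\dagger\delta^{2k}X_+$ contributes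
\[
(-1)^{N-1}\bigl[(N-1)(\beta_1^T\alpha_0)'+2k\,\beta_1^T\alpha_0'+\beta_1^T\alpha_1-\beta_2^T\alpha_0\bigr].
\]
In the third term $X_-$ has order at most $N-1$, so only $kX_+^\dagger w\delta^{2k-2}X_+$ reaches this order, with coefficient $(-1)^Nkw\,\alpha_0^T\alpha_0$. Insert $\beta_1=\mu\alpha_0$. The terms with $N$ and $N-1$ combine to $(\mu\alpha_0^T\alpha_0)'$, those with $2k$ to $2k\mu'\alpha_0^T\alpha_0$, and we obtain
\[
\mu(\alpha_0^T\alpha_0)'+(1+2k)\mu'\alpha_0^T\alpha_0+\alpha_0^T\beta_2+\beta_2^T\alpha_0-\mu(\alpha_1^T\alpha_0+\alpha_0^T\alpha_1)+kw\,\alpha_0^T\alpha_0=0 .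
\]
Subtracting the equation for $k=2$ from that for $k=3$ gives $(2\mu'+w)\alpha_0^T\alpha_0=0$, hence $\mu'=-\frac12w(\Theta)$.

\emph{The function $\mu$ is the next element of a chain.} A priori $\mu$ depends on many jets of $y$. By Lemma~\ref{lem:rational}, $-w/2$ has a rational primitive $g^0$; its poles are poles of $w$, so $\Theta$ avoids them. Then $D(\mu-g^0(\Theta))=0$, and \eqref{eq:const} gives $\mu=g(\Theta)$ with $g=g^0+c$, $c\in\mathbb R$. By Lemma~\ref{lem:leading} and $i<d$, we have $g\ne0$. Take $g_i=g$. The function $\Theta$ is continuous and not constant on the connected set $\mathcal P$, so it takes infinitely many values. Hence there is a box $\hat{\mathcal P}\subset\mathcal P$ on which $\Theta$ avoids the finitely many zeros of $g$ and poles of the coefficients of $R_{i+1}$.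

\emph{The order drops.} With $U=U_i$ put $\hat q=U^{-1}q$, that is,
\[
\hat q_+=g^{-1}q_-,\qquad\hat q_-=g\,q_+-\delta q_-+\ell\,q_- .
\]
We have $G(\Theta)_*=G'(\Theta)\Theta_*$ for functions $G$ of one variable, and $(\delta q_-)_*=(Dq_-/D\Theta)_*=\delta X_--(\delta q_-)\,\delta\,\Theta_*$. Since $\Theta_*$ has order at most $N-6$,
\[
(\hat q_+)_*=g^{-1}X_-+(\text{order}\le N-6),\qquad(\hat q_-)_*=gX_+-\delta X_-+\ell X_-+(\text{order}\le N-5).
\]
The first operator has order at most $N-1$, and its coefficient of $\delta^{N-1}$ is $g^{-1}\beta_1=\alpha_0$, which vanishes nowhere. The second has order at most $N$, and its coefficient of $\delta^N$ is $g\alpha_0-\beta_1=0$. Finally, by \eqref{eq:transfer}, $L_k[R_{i+1}](\Theta,\hat q)$ differs from $L_k[R_i](\Theta,q)$ by a total derivative for $k=0,2,3$.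
\end{proof}

The condition $i<d$ entered only through $g\ne0$. For $i=d$ and the monomial chain, $w_d=0$ allows $\mu=0$, and the descent stops.

\begin{proposition}\label{prop:lower}
Suppose $\Sigma_d$ has a flat output around some point, and $a_0,b_0$ have order at most $\bar K$ on some box in $\mathcal V'$. Then $\bar K\ge d+j$.
\end{proposition}

\begin{proof}
Regard states and inputs as functions of $\mathbf y$ and let $\Theta=\theta_0$, so that $\Theta>0$ and $D\Theta=\theta_1$. The set $\theta_1\ne0$ is open and dense in $\mathcal U'$, so by Lemma~\ref{lem:prol} the given box contains a box $\mathcal P$ on which $D\Theta$ vanishes nowhere. Let $q=M^{-1}(a_0,b_0)^T$. Since $\Psi$ commutes with $D$, the equations $Dz_k=\Lambda_k$ and \eqref{eq:zk} give $L_k[R_0](\Theta,q)=D(z_k-B_k^0)$ on $\mathcal P$. The only pole of the coefficients of $R_0$ is $0$, so $(\mathcal P,\Theta,q)$ is $R_0$-exact.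

Let $K$ be the larger of the orders of $q_+$ and $q_-$ on $\mathcal P$. Then $K\le\bar K$, and $K\ge0$ because $a_0$ is not constant (Lemma~\ref{lem:prol}(a)). Interchanging $q_+$ and $q_-$ does not change the Lagrangians, since $S$ commutes with $R_0$ (here $w_0=\tilde w_0$ is used) and $\langle Sq,SR_0^kSq\rangle=\langle q,SR_0^kq\rangle$. So we may assume that $q_+$ has order $K$, and after shrinking $\mathcal P$ that $\partial q_+/\partial y^{(K)}$ vanishes nowhere. Apply Lemma~\ref{lem:descent} for $i=0,\dots,d-1$. We obtain a chain of length $d$ and an $R_d$-exact triple whose functions $q_\pm$ have order at most $K-d$, with $K-d\ge0$. Lemma~\ref{lem:iso}(a) gives $0\le K-d-j$.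
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Part (1) was proved in Section~\ref{sec:flat}. Let $\Sigma_d$ have a flat output of order at most $r$ around some point. By Lemma~\ref{lem:order}, the states $a_0,b_0$ have order at most $n+mr-1$ on some box in $\mathcal V'$. By Proposition~\ref{prop:lower}, $d+j\le n+mr-1$. Since $n=j+m+6$, this is $mr\ge d-m-5$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{problem}
\texttt{http://hal.inria.fr/docs/00/47/20/51/PDF/ECC\_MaMuRo97.pdf}

\end{thebibliography}
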